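# At most five middle terms: Auslander–Reiten sequences over tame algebras

Throughout, $K$ is an algebraically closed field, algebras are finite-dimensional $K$-algebras, and modules are finite-dimensional left modules. For algebras given by quivers with relations, modules are representations. We write $D=\mathrm{Hom}_K(-,K)$, $\tau$ for the Auslander–Reiten translation and $\tau^-$ for its inverse.

## 1. Star quivers and their middle terms

Let $n\ge 1$ and take the quiver with vertices $a_1,\dots,a_n,c$ and one arrow $a_i\to c$ for each $i$. The vertex $c$ is a sink, so $P(c)=S_c$ is simple projective. The projective $P(a_i)$ has dimension $2$, with $K$ at $a_i$, $K$ at $c$, and radical $S_c$.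

Which irreducible maps start at $S_c$? Suppose $F$ is indecomposable, not projective, and receives an irreducible map from $S_c$. Then there is an irreducible map $\tau F\to S_c$. A non-isomorphism from an indecomposable module to an indecomposable projective $P$ has image in $\mathrm{rad}P$, and $\mathrm{rad}S_c=0$, so no such map exists. Hence $F$ is projective, $S_c$ is a summand of $\mathrm{rad}F$, and $F$ is one of the $P(a_i)$, each occurring once. The AR sequence starting at $S_c$ is therefore
$$0\to S_c\to P(a_1)\oplus\dots\oplus P(a_n)\to M_n\to 0. \tag{1}$$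
Here $M_n$ has $K$ at each $a_i$ and $K^n/K(1,\dots,1)$ at $c$, so $\dim M_n=2n-1$. The middle term has $n$ summands. For $n\ge2$ none of them is injective, because $P(a_i)$ has socle $S_c$ and the injective hull of $S_c$ has dimension $n+1>2$.

For $n=1,2,3$ the quiver is Dynkin of type $A_2,A_3,D_4$, and there are finitely many indecomposables. For $n=4$ it is the Euclidean quiver $\tilde D_4$, which is tame but not representation-finite. A parameter can be seen by hand. For $\lambda\in K\setminus\{0,1\}$ let $f^\lambda:S_c^2\to P(a_1)\oplus\dots\oplus P(a_4)$ be the map which at the vertex $c$ is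
$$K^2\to K^4,\qquad v=(v_1,v_2)\mapsto (v_1,\ v_2,\ v_1+v_2,\ v_1+\lambda v_2).\tag{2}$$
Its cokernel $C_\lambda$ has $K$ at each $a_i$ and the plane $K^4/\mathrm{im}$ at $c$, so it consists of four lines in a plane, the images of the coordinate axes. Two of these lines coincide only if some $v\neq0$ is killed by two of the four functionals in (2), and this never happens because they are pairwise non-proportional. So the $C_\lambda$ are modules of dimension $6$ depending on $\lambda$. In Section 5 we shall see that they are indecomposable and pairwise non-isomorphic. For $n\ge5$ the quiver is neither Dynkin nor Euclidean, and its path algebra is not tame.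

There is a way to add one more middle term. Take the quiver $s\to a_i\to c$ $(i=1,\dots,n)$ with all paths $s\to a_i\to c$ equal. The projective $P=P(s)$ has dimension $n+2$ and simple socle $S_c$. The injective hull of $S_c$ also has dimension $n+2$, so $P$ is projective-injective. The standard AR sequence attached to it is
$$0\to \mathrm{rad}P\to P\oplus \mathrm{rad}P/\mathrm{soc}P\to P/\mathrm{soc}P\to0,\qquad \mathrm{rad}P/\mathrm{soc}P=S_{a_1}\oplus\dots\oplus S_{a_n},\tag{3}$$
with $n+1$ terms. In Section 9 we check that this algebra is representation-finite for $n=3$ and tame for $n=4$.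

So we have met $3+1$ terms in the representation-finite case and $4+1$ in the tame case, the last one being projective-injective. Can one go higher? For an AR sequence $\eta:0\to\tau M\to\bigoplus_{i=1}^tE_i\to M\to0$ with all $E_i$ indecomposable put $\mathrm{sd}(\eta)=t$. A known result of Bautista and Brenner says that if $A$ is representation-finite, then $\mathrm{sd}(\eta)\le4$ for all $\eta$, and if $\mathrm{sd}(\eta)=4$, then one of the $E_i$ is projective-injective. The Five Terms in the Middle Conjecture, due to Brenner and listed in the "Atlas Of Finite-Dimensional Algebras" (http://www.math.uni-bonn.de/~schroer/fd-atlas-files/FD_Atlas.pdf), says that if $A$ is tame, then $\mathrm{sd}(\eta)\le5$ for all $\eta$, and if $\mathrm{sd}(\eta)=5$, then one of the $E_i$ is projective-injective. These notes prove it.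

## 2. Irreducible maps, tameness, and the two theorems

A homomorphism between modules is radical if all its components between indecomposable summands are non-isomorphisms. Write $\mathrm{rad}(Y,Z)$ for the space of radical maps and $\mathrm{rad}^2(Y,Z)$ for the sums of compositions of two radical maps. For indecomposable $Y,Z$ put $\mathrm{Irr}(Y,Z)=\mathrm{rad}(Y,Z)/\mathrm{rad}^2(Y,Z)$. A *term* of an AR sequence is an indecomposable summand of its middle term, counted with multiplicity.

The algebra $A$ is *tame* if for every $d$ there are finitely many $A$-$K[T]$-bimodules $N_1,\dots,N_r$, free of finite rank over $K[T]$, such that all but finitely many isomorphism classes of $d$-dimensional indecomposable $A$-modules are represented by modules $N_i\otimes_{K[T]}K[T]/(T-\lambda)$. Representation-finite algebras are included, with $r=0$. We use the following textbook facts.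

**(F1)** In an AR sequence $0\to X\to E\to M\to0$ the multiplicity of $F$ in $E$ is $\dim\mathrm{Irr}(X,F)=\dim\mathrm{Irr}(F,M)$. The classes of the components $X\to F$ of the source map form a basis of $\mathrm{Irr}(X,F)$. If $F$ is not injective, $\dim\mathrm{Irr}(F,M)=\dim\mathrm{Irr}(M,\tau^-F)$.

**(F2)** If $P$ is indecomposable projective, $\dim\mathrm{Irr}(X,P)$ is the multiplicity of $X$ in $\mathrm{rad}P$. If $I$ is indecomposable injective, $I\to I/\mathrm{soc}I$ is its source map, and $\dim\mathrm{Irr}(I,Y)$ is the multiplicity of $Y$ in $I/\mathrm{soc}I$.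

**(F3)** An irreducible map is mono or epi and not an isomorphism. Hence $\mathrm{Irr}(X,F)\neq0$ implies $F\not\cong X$, by comparing dimensions.

**(F4)** $\mathrm{End}(N)/\mathrm{rad}=K$ for $N$ indecomposable, and $\mathrm{rad}\,\mathrm{End}(G)$ is nilpotent for every $G$.

**(F5)** Put $\nu^-=\mathrm{Hom}_A(DA,-)$, which sends injectives to projectives. If $0\to N\to I^0\to I^1$ is a minimal injective copresentation, then $\tau^-N=\mathrm{coker}(\nu^-I^0\to\nu^-I^1)$. In an AR sequence $0\to X\to E\to M\to 0$ we have $M\cong\tau^-X$. If $N$ is indecomposable with $\tau N\cong N$, then $\tau^-N\cong N$.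

The only input on tame algebras is the following theorem.

**(CB)** (Crawley-Boevey, *On tame algebras and bocses*, Proc. London Math. Soc. (3) 56 (1988), 451–483, Theorem D.) If $A$ is tame then, for each $d$, all but finitely many isomorphism classes of indecomposable $A$-modules $N$ of dimension $d$ satisfy $\tau N\cong N$.

**Theorem A.** Let $A$ be tame and let $\eta:0\to X\to E\to M\to0$ be an AR sequence. Then at most four terms of $E$ are not projective-injective, and at most one term is projective-injective. Hence $\mathrm{sd}(\eta)\le5$, and if $\mathrm{sd}(\eta)=5$ then exactly one term is projective-injective.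

**Theorem B.** Let $A$ be tame. If two terms $E_1\cong E_2$ of $\eta$ are isomorphic, then every other term is projective-injective; in particular $\mathrm{sd}(\eta)\le3$.

Since tameness enters only through (CB), both theorems hold for every finite-dimensional $K$-algebra $A$ such that $A$ and $A^{op}$ satisfy the conclusion of (CB). This conclusion passes from $A$ to $A^{op}$: if $\tau_AN\cong N$, then $DN\cong D\tau_AN\cong\tau^-_{A^{op}}DN$, hence $\tau_{A^{op}}DN\cong DN$.

**The projective-injective term.** We settle the easy half of Theorem A now. Let $P$ be a projective-injective term. By (F2), $X$ is a summand of $\mathrm{rad}P$. As $P$ is indecomposable injective, $\mathrm{soc}P$ is simple, so $\mathrm{rad}P$ has simple socle and is indecomposable, and $X\cong\mathrm{rad}P$. Dually $M\cong P/\mathrm{soc}P$. Since $\mathrm{rad}P\ne0$, we have $\mathrm{soc}P\subseteq\mathrm{rad}P$, so $P$ is the projective cover of $M$ and is determined by $M$. Its multiplicity is $\dim\mathrm{Irr}(\mathrm{rad}P,P)=1$ by (F2). So at most one term is projective-injective, and it has multiplicity one.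

What remains is to bound the other terms. In an AR sequence $0\to X\to E\to M\to 0$ we always write $x=\dim X$, $m=\dim M$, $e_i=\dim E_i$.

## 3. Dimensions that grow along $\tau^-$

We first try to reach a contradiction by counting dimensions only. The first lemma uses duality to get rid of injective terms.

**Lemma 1.** Let $E_1,\dots,E_r$ be terms of $\eta$ that are not projective-injective. After possibly replacing $\eta$ by the AR sequence $D\eta:0\to DM\to DE\to DX\to0$ over $A^{op}$, all of $E_1,\dots,E_r$ are non-injective, and one of the following holds: (a) $x\le m$; (b) some $E_i$ is projective, and then $e_i\ge x+1$.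

*Proof.* The passage to $D\eta$ exchanges $x$ with $m$ and projective with injective terms. If a term $E_i$ is projective, then $X$ is a summand of $\mathrm{rad}E_i$ and $e_i\ge x+1$. If a term $E_j$ is injective, then $M$ is a summand of $E_j/\mathrm{soc}E_j$ and $e_j\ge m+1$. Since all terms together have dimension $x+m$, there are no two different terms of which one is projective and the other injective. If none of $E_1,\dots,E_r$ is projective or injective, we reach $x\le m$ by duality. Otherwise duality lets us assume that some $E_i$ is projective. Then the other chosen terms are not injective by what was just said, and $E_i$ is not injective because it is not projective-injective. $\square$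

The second lemma moves from the AR sequence ending at $M$ to the one starting at $M$. Its purpose is to turn upper bounds on the $e_i$ (they come from $\sum e_i\le x+m$) into lower bounds on the dimensions of the new terms.

**Lemma 2.** Let $0\to X\to E\to M\to0$ be an AR sequence with five non-injective terms $E_1,\dots,E_5$, and suppose (a) $x\le m$, or (b) $e_2+e_3+e_4+e_5\le m-1$. Put $E_i'=\tau^-E_i$ and $e_i'=\dim E_i'$. Then $M$ is not injective, $E_1',\dots,E_5'$ are five non-injective terms of the AR sequence starting at $M$, any three of the $e_i'$ have sum $>m$, and $e_1'+\dots+e_5'>2m$.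

*Proof.* Since $\mathrm{Irr}(E_i,M)\ne0$, the AR sequence $0\to E_i\to\cdots\to E_i'\to0$ has $M$ in its middle term, so
$$e_i'\ge m-e_i. \tag{4}$$

*The inequalities.* In case (a), $\sum_{i=1}^5e_i\le x+m\le2m$. Any three $e_i$ have sum $<2m$, so the corresponding $e_i'$ have sum $>3m-2m=m$. Also $\sum e_i'\ge5m-2m=3m>2m$. In case (b), any two $e_i'$ with $i\ge2$ have sum $\ge2m-(m-1)>m$, and any three distinct indices contain two that are $\ge2$. Also $e_2'+\dots+e_5'\ge4m-(m-1)>2m$.

*$M$ is not injective.* By (F1), $E_1'\oplus\dots\oplus E_5'$ is a direct summand of the target of the source map of $M$, multiplicities included. If $M$ were injective, that target would be $M/\mathrm{soc}M$, and $\sum e_i'<m$, contrary to the inequalities. So there is an AR sequence $0\to M\to E_1'\oplus\dots\oplus E_5'\oplus Y\to M'\to0$. Put $m'=\dim M'$.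

*No $E_i'$ is injective.* Otherwise $M'$ is a summand of $E_i'/\mathrm{soc}E_i'$, so $e_i'\ge m'+1$. From $\sum_je_j'\le m+m'$ we get $\sum_{j\ne i}e_j'\le m-1$. But already three of these four numbers have sum $>m$. $\square$

What does this give by itself? In Lemma 2 we have $m'\ge\sum e_i'-m>m$, so the new sequence satisfies (a), and the lemma applies again, and again. We obtain indecomposables $M,M',M'',\dots$ of strictly increasing dimension. Over a representation-finite algebra this is a contradiction, so there an AR sequence never has five terms that are not projective-injective. For the star with $n=5$ the numbers are $x=1$, $e_i=2$, $m=9$, then $e_i'\ge7$ and $m'\ge35-9=26$.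

Over a tame algebra the argument stops exactly here. Infinitely many indecomposables of growing dimension are perfectly allowed, and already $\tilde D_4$ has infinitely many indecomposables. The theorem (CB) speaks only about infinitely many indecomposables of one and the same dimension. So we must manufacture a one-parameter family of fixed dimension from the five terms, as (2) does from the four terms in (1), and show that $\tau$ cannot fix its members. The growth in (4) will be the reason why it cannot.

## 4. Maps $X\otimes V\to G$ modulo the square of the radical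

Fix an AR sequence $0\to X\to E\to M\to0$ and pairwise non-isomorphic terms $F_1,\dots,F_k$ of $E$. Let $V\ne0$ and $B_1,\dots,B_k\neq0$ be finite-dimensional vector spaces, put $G=\bigoplus_jF_j\otimes B_j$, and let $f:X\otimes V\to G$ be a homomorphism. Here $X\otimes V$ is a coordinate-free way to write $X^{\dim V}$.

We need two kinds of leading coefficients. For $N$ indecomposable, a map $N\otimes V\to N\otimes W$ lies in $\mathrm{End}(N)\otimes\mathrm{Hom}(V,W)$, and by (F4) it has a *residue* in $\mathrm{Hom}(V,W)$. By (F3), $X\not\cong F_j$, so every map $X\otimes V\to F_j\otimes B_j$ is radical and has a *class* in $\mathrm{Hom}(V,\mathrm{Irr}(X,F_j)\otimes B_j)$. We write $\bar f_j$ for the class of the $j$-th component of $f$. Composing a radical map with a map $N\otimes V\to N\otimes W$, modulo $\mathrm{rad}^2$ only the class of the first and the residue of the second matter. The composition of two radical maps has class $0$.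

**Definition (support and weight).** For a subspace $V'\subseteq V$ let $\mathrm{supp}_j(V')\subseteq B_j$ be the smallest subspace $T$ with $\bar f_j(V')\subseteq\mathrm{Irr}(X,F_j)\otimes T$, and put
$$w_f(V')=\sum_j\dim F_j\cdot\dim\mathrm{supp}_j(V')-x\dim V'.$$

If $\bar y_1,\dots,\bar y_r\in\mathrm{Irr}(X,F_j)$ are linearly independent and $\bar f_j=\sum_i\bar y_i\otimes h_i$ with $h_i:V\to B_j$, then
$$\mathrm{supp}_j(V')=\sum_ih_i(V'). \tag{5}$$
Indeed $\sum_i\bar y_i\otimes h_i(v)$ lies in $\mathrm{Irr}(X,F_j)\otimes T$ if and only if all $h_i(v)$ lie in $T$.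

*Example.* For the quiver with two arrows $1\rightrightarrows2$, $P(1)$ has dimension $3$ and $\mathrm{rad}P(1)=S_2^2$. As in Section 1, the AR sequence starting at $X=S_2$ is $0\to S_2\to P(1)^2\to M\to0$. With $F=P(1)$, $\mathrm{Irr}(X,F)$ has a basis $\bar x_1,\bar x_2$. Take $V=K$ and $B=K^2$ with basis $s_1,s_2$. For $f=x_1\otimes s_1+x_2\otimes s_1$ the support of $V$ is $Ks_1$ and $w_f(V)=3-1=2$. For $f=x_1\otimes s_1+x_2\otimes s_2$ the support is $K^2$ and $w_f(V)=6-1=5$.

*Example.* For (2), with $X=S_c$, $F_i=P(a_i)$, $B_i=K$, $V=K^2$: a line in $V$ is killed by at most one of the four functionals, so its weight is at least $3\cdot2-1=5$. For $V$ itself the weight is $4\cdot2-2=6$.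

The next lemma says what the support measures: if $f$ factors through $Z$, then $Z$ must contain copies of $X$ or enough copies of the $F_j$.

**Lemma 3.** Let $f=pq$ with $q:X\otimes V\to Z$ and $p:Z\to G$. There is a subspace $V'\subseteq V$ such that $X^{\dim V-\dim V'}\oplus\bigoplus_jF_j^{\dim\mathrm{supp}_j(V')}$ is a direct summand of $Z$. If $V'=0$, then $q$ is a split monomorphism.

*Proof.* Write $Z=X\otimes W\oplus\bigoplus_jF_j\otimes D_j\oplus Z'$, where $Z'$ has no summand isomorphic to $X$ or to any $F_j$. Record the leading coefficients of $p$ and $q$: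

- $Q:V\to W$, the residue of $X\otimes V\to X\otimes W$;
- $Q_j\in\mathrm{Hom}(V,\mathrm{Irr}(X,F_j)\otimes D_j)$, the class of $X\otimes V\to F_j\otimes D_j$;
- $P_j\in\mathrm{Irr}(X,F_j)\otimes\mathrm{Hom}(W,B_j)$, the class of $X\otimes W\to F_j\otimes B_j$;
- $R_j:D_j\to B_j$, the residue of $F_j\otimes D_j\to F_j\otimes B_j$.

The contributions to the $j$-th component of $pq$ that pass through $Z'$, or through $F_i\otimes D_i$ with $i\ne j$, are compositions of two radical maps. Hence
$$\bar f_j=P_jQ+(1\otimes R_j)Q_j.$$
Let $V'=\ker Q$. Then $\bar f_j(V')\subseteq\mathrm{Irr}(X,F_j)\otimes\mathrm{im}R_j$, so $\mathrm{supp}_j(V')\subseteq\mathrm{im}R_j$ and $\dim D_j\ge\mathrm{rank}R_j\ge\dim\mathrm{supp}_j(V')$. Also $\dim W\ge\mathrm{rank}\,Q=\dim V-\dim V'$. This gives the summand.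

If $V'=0$, choose $L:W\to V$ with $LQ=1$. The composite of $q$ with the projection $Z\to X\otimes W$ and with $1\otimes L:X\otimes W\to X\otimes V$ has residue $LQ=1$. It is the identity modulo $\mathrm{rad}\,\mathrm{End}(X\otimes V)$, hence an automorphism, and $q$ splits. $\square$

## 5. Cokernels: lifting, indecomposability, and the size of $\tau^-$

Write $\pi_f:G\to C_f:=\mathrm{coker}f$. To compare cokernels of different maps we want to lift homomorphisms between cokernels to the modules $G$, where leading coefficients are available. The obstruction to lifting is an extension, and Lemma 3 together with a dimension count kills it under the following condition: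
$$w_f(V')>\max_j\dim F_j\quad\text{for all } 0\ne V'\subseteq V. \tag{$\ast$}$$

**Lemma 4.** Let $f$ satisfy $(\ast)$. Then $f$ is injective, $C_f\ne0$, and every homomorphism $F_s\to C_f$ lifts along $\pi_f$.

*Proof.* *Injectivity.* Factor $f$ as $X\otimes V\xrightarrow{q}I\hookrightarrow G$ with $I=\mathrm{im}f$, and take $V'$ from Lemma 3. If $V'\ne0$, then
$$\dim I\ge x(\dim V-\dim V')+\sum_j\dim F_j\dim\mathrm{supp}_j(V')=x\dim V+w_f(V')>x\dim V,$$
which is absurd for an image of $X\otimes V$. So $V'=0$, $q$ is a split monomorphism, and $f$ is injective. Then $\dim C_f=\sum_j\dim F_j\dim B_j-x\dim V\ge w_f(V)>0$.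

*Lifting.* Let $h:F_s\to C_f$ and form the pullback $Z=\{(g,y)\in G\times F_s:\pi_f(g)=h(y)\}$. There is an exact sequence $0\to X\otimes V\xrightarrow{q}Z\to F_s\to0$ with $q(u)=(f(u),0)$, and the projection $p:Z\to G$ satisfies $pq=f$. Take $V'$ from Lemma 3. If $V'\neq0$, then
$$x\dim V+\dim F_s=\dim Z\ge x\dim V+w_f(V'),$$
contradicting $(\ast)$. So $V'=0$, $q$ splits, and $Z\to F_s$ has a section $\sigma$. Then $\pi_fp\sigma=h$. $\square$

Now we reduce isomorphism questions for cokernels to linear algebra.

**Definition (comparison space).** For $f,g:X\otimes V\to G$ let $H(g,f)$ be the space of tuples $(a,(b_j))\in\mathrm{End}(V)\times\prod_j\mathrm{End}(B_j)$ with $(1\otimes b_j)\bar g_j=\bar f_ja$ for all $j$.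

*Example.* For (2), let $f_1,\dots,f_4$ be the four functionals, so $f_4^\lambda=(1,\lambda)$. An element of $H(f^{\lambda'},f^{\lambda})$ is a $2\times2$ matrix $a$ with scalars $b_i$ such that $b_if_i^{\lambda'}=f_i^{\lambda}a$. For $i=1,2,3$ this says that the rows $(1,0),(0,1),(1,1)$ are eigenvectors for right multiplication by $a$, so $a=c\cdot1$ and $b_1=b_2=b_3=c$. For $i=4$ it says $b_4(1,\lambda')=c(1,\lambda)$, so $b_4=c$ and $c(\lambda-\lambda')=0$. Hence $H(f^\lambda,f^\lambda)=K(1,(1))$, and $H(f^{\lambda'},f^\lambda)=0$ for $\lambda\ne\lambda'$.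

**Lemma 5.** Let $f,g$ satisfy $(\ast)$. (a) If $H(f,f)=K\cdot(1,(1))$, then $C_f$ is indecomposable. (b) If $H(g,f)=0$, then $C_g\not\cong C_f$.

*Proof.* Let $\varphi:C_g\to C_f$ be a homomorphism. By Lemma 4, applied to $f$ and to all summands $F_s$ of $G$, there is $\beta\in\mathrm{End}(G)$ with $\pi_f\beta=\varphi\pi_g$; call it a lift of $\varphi$. Then $\pi_f\beta g=\varphi\pi_gg=0$, so $\beta g$ has image in $\mathrm{im}f$. As $f$ is injective, $\beta g=f\alpha$ for some $\alpha\in\mathrm{End}(X\otimes V)$. Let $a\in\mathrm{End}(V)$ and $b_j\in\mathrm{End}(B_j)$ be the residues of $\alpha$ and of the diagonal blocks of $\beta$. The off-diagonal blocks of $\beta$ are radical, so comparing classes in $\beta g=f\alpha$ gives $(a,(b_j))\in H(g,f)$. Note that $\mathrm{End}(G)/\mathrm{rad}=\prod_j\mathrm{End}(B_j)$.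

(a) Let $e=e^2\in\mathrm{End}(C_f)$, with lift $\beta$. By assumption $a=c\cdot1$ and $b_j=c\cdot1$ with $c\in K$. If $c=0$, then $\beta\in\mathrm{rad}\,\mathrm{End}(G)$ is nilpotent, so $e\pi_f=e^N\pi_f=\pi_f\beta^N=0$ for large $N$, and $e=0$. If $c\ne0$, then $\beta$ is invertible modulo the radical, hence invertible. So $e\pi_f=\pi_f\beta$ is surjective, $e$ is surjective, and $e=1$. As $C_f\neq0$, it is indecomposable.

(b) Suppose $\varphi$ is an isomorphism, and let $\beta,\beta'$ be lifts of $\varphi$ and of $\varphi^{-1}:C_f\to C_g$. Since $H(g,f)=0$, all residues of $\beta$ vanish, so $\beta$ and then $\beta\beta'$ lie in $\mathrm{rad}\,\mathrm{End}(G)$, and $\beta\beta'$ is nilpotent. But $\pi_f\beta\beta'=\varphi\pi_g\beta'=\varphi\varphi^{-1}\pi_f=\pi_f$, so $\pi_f=\pi_f(\beta\beta')^N=0$ for large $N$, contradicting $C_f\ne0$. $\square$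

In example (2) the weights are at least $5>2=\max_i\dim P(a_i)$, so $(\ast)$ holds. Hence the modules $C_\lambda$ of Section 1 are indecomposable and pairwise non-isomorphic.

Finally we bound $\tau^-C_f$ from below, in order to confront it with $\tau^-C_f\cong C_f$.

**Lemma 6.** If $f$ is injective (in particular, if $f$ satisfies $(\ast)$), then
$$\dim\tau^-C_f\ \ge\ \sum_j\dim B_j\cdot\dim\tau^-F_j-m\dim V.$$

*Proof.* Take minimal injective copresentations $0\to X\otimes V\to I^0\to I^1$ and $0\to C_f\to J^0\to J^1$. The horseshoe lemma, applied to $0\to X\otimes V\to G\to C_f\to0$, gives an injective copresentation $0\to G\to L^0\to L^1$ with $L^i=I^i\oplus J^i$, compatible with the split exact sequences $0\to I^i\to L^i\to J^i\to0$. Applying $\nu^-$ keeps these sequences exact, and the snake lemma gives an exact sequence of cokernels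
$$\tau^-(X\otimes V)\to\mathrm{coker}(\nu^-L^0\to\nu^-L^1)\to\tau^-C_f\to0.$$

The copresentation of $G$ need not be minimal. Write $L^0=I(G)\oplus U$ with $I(G)$ an injective hull of $G$. Then $L^0/G=I(G)/G\oplus U$ embeds in $L^1$. So $L^1=J\oplus U\oplus U'$ with $J$ an injective hull of $I(G)/G$, and the copresentation is the direct sum of the minimal one $I(G)\to J$, of $U\xrightarrow{=}U$, and of $0\to U'$. Hence the middle cokernel is $\tau^-G\oplus\nu^-U'$, which has dimension at least $\dim\tau^-G$. Since $\tau^-(X\otimes V)\cong M\otimes V$ has dimension $m\dim V$, the claim follows. $\square$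

## 6. Four lines and one full plane

Which map $f$ should we use for five terms? With $V=K$ and pairwise non-isomorphic terms there is no parameter: in $f=(\mu_1x_1,\dots,\mu_5x_5)$ with all $\mu_i\neq0$ the scalars are absorbed by automorphisms of the $E_i$, so all cokernels are isomorphic. Hence we take $V=K^2$ and four lines as in (2).

A natural choice is to use four of the five terms, say $E_1,\dots,E_4$, and to leave out $E_5$. With $s=e_1+\dots+e_4$, the cokernel $C$ has dimension $s-2x$ if $f$ is injective, and Lemma 6 with $\dim\tau^-E_i\ge m-e_i$ gives $\dim\tau^-C\ge(4m-s)-2m=2m-s$. If $\tau^-C\cong C$, then $s-2x\ge2m-s$, that is, $s\ge m+x$. In the $\tilde D_4$ case this is an equality, $8=7+1$, as it should be, because $\tilde D_4$ is tame. With a fifth term, $s\le m+x-e_5$, a contradiction. So the count is fine.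

What fails is condition $(\ast)$. The information that Lemma 2 provides (with $M$ in the role of $X$) is that any three $e_i$ have sum $>x$ and that all five have sum $>2x$. This does not bound the weights from below by $\max e_i$. For instance, the numbers $x=3$ and $(e_1,\dots,e_5)=(2,2,2,2,100)$ satisfy both inequalities. If $E_5$ is left out, then $w_f(V)=8-6=2$, which is not $>2$. If another term is left out, the line killed by the functional of $E_5$ has weight $6-3=3$, far below $100$. Using five distinct lines does not help either, since then the line killed by the functional of $E_5$ has weight $8-3=5$. The trouble is a line in $V$ that misses the largest term.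

This points to the remedy: let the largest term be hit by all of $V$. We use $E_5$ with multiplicity space $K^2$ and the identity $V\to K^2$. Then $e_5=\max e_i$ is contained in every weight, exactly the amount that $(\ast)$ asks for, and the two inequalities cover the rest.

**Proposition 7.** Let $A$ be tame. There is no AR sequence $0\to X\to E\to M\to0$ having five non-injective terms $E_1,\dots,E_5$ (with multiplicity) such that (i) $e_i+e_j+e_k>x$ for any three distinct indices, and (ii) $e_1+\dots+e_5>2x$.

*Proof.* Suppose there is one, numbered so that $e_5=\max e_i$.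

**Step 1: the family.** We construct the maps $f^\lambda$, allowing for isomorphic terms. Let $F_1,\dots,F_k$ represent the isomorphism classes among the $E_i$, and $I_j=\{i:E_i\cong F_j\}$. By (F1) we may choose components $x_i:X\to E_i$ of the source map such that the $\bar x_i$ $(i\in I_j)$ are linearly independent in $\mathrm{Irr}(X,F_j)$. Put $V=K^2$, $b_1=\dots=b_4=1$, $b_5=2$, and $B_j=\bigoplus_{i\in I_j}K^{b_i}$ with inclusions $\iota_i:K^{b_i}\to B_j$. For $\lambda\in K\setminus\{0,1\}$ let
$$f_1=(1,0),\quad f_2=(0,1),\quad f_3=(1,1),\quad f_4=f_4^\lambda=(1,\lambda):K^2\to K,\qquad f_5=1:K^2\to K^2,$$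
and let $f=f^\lambda:X\otimes V\to G=\bigoplus_iE_i\otimes K^{b_i}$ have components $x_i\otimes f_i$. Then $\bar f_j=\sum_{i\in I_j}\bar x_i\otimes\iota_if_i$. By (5), $\mathrm{supp}_j(V')=\bigoplus_{i\in I_j}\iota_if_i(V')$, so
$$w_f(V')=\sum_{i=1}^5e_i\dim f_i(V')-x\dim V'.$$

**Step 2: condition $(\ast)$.** This makes Lemmas 4 and 5 available. If $V'$ is a line, then $f_5(V')\ne0$, and $f_i(V')\neq0$ for at least three $i\le4$, because $f_1,\dots,f_4$ are pairwise non-proportional. By (i), $w_f(V')>e_5=\max e_i$. For $V'=V$ we have $w_f(V)=(e_1+\dots+e_5-2x)+e_5>e_5$ by (ii).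

**Step 3: comparison spaces.** We show that the cokernels are indecomposable and pairwise non-isomorphic. Let $(a,(b_j))\in H(f^{\lambda'},f^\lambda)$ and let $b_{li}:K^{b_i}\to K^{b_l}$ $(i,l\in I_j)$ be the blocks of $b_j$. Comparing coefficients of $\bar x_i$ in $(1\otimes b_j)\bar f^{\lambda'}_j=\bar f^\lambda_ja$ gives $b_j\iota_if_i^{\lambda'}=\iota_if_i^\lambda a$, that is,
$$b_{ii}f_i^{\lambda'}=f_i^\lambda a,\qquad b_{li}f_i^{\lambda'}=0\quad(l\ne i).$$
Since $f_i^{\lambda'}$ is surjective, $b_{li}=0$ for $l\neq i$. For $i=1,2,3$ the rows $(1,0),(0,1),(1,1)$ are eigenvectors for right multiplication by $a$. The first two make $a$ diagonal and the third makes the diagonal entries equal, so $a=c\cdot1$ and $b_{11}=b_{22}=b_{33}=c$. For $i=5$ we get $b_{55}=a=c\cdot1$. For $i=4$ we get $b_{44}(1,\lambda')=c(1,\lambda)$, so $b_{44}=c$ and $c(\lambda-\lambda')=0$. Thus $H(f^\lambda,f^\lambda)=K(1,(1))$, and $H(f^{\lambda'},f^\lambda)=0$ for $\lambda\ne\lambda'$. By Lemma 5, the $C_\lambda:=C_{f^\lambda}$ are infinitely many pairwise non-isomorphic indecomposables, all of dimension $s+2e_5-2x$, where $s=e_1+\dots+e_4$.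

**Step 4: the contradiction.** Now (CB) meets Lemma 6. By (CB) some $C=C_\lambda$ satisfies $\tau C\cong C$, hence $\tau^-C\cong C$. As $E_i$ is not injective, the AR sequence starting at $E_i$ has $M$ in its middle term, so $\dim\tau^-E_i\ge m-e_i$. By Lemma 6,
$$s+2e_5-2x=\dim C=\dim\tau^-C\ge(4m-s)+2(m-e_5)-2m=4m-s-2e_5,$$
that is, $s+2e_5\ge2m+x$. Since $s+e_5\le\dim E=x+m$, subtraction gives $e_5\ge m$, and then $s\le x+m-e_5\le x$. But $s>e_1+e_2+e_3>x$ by (i), a contradiction. $\square$

For the star with $n=5$, where $x=1$, $e_i=2$, $m=9$, the family has $\dim C_\lambda=8+4-2=10$, while $\dim\tau^-C_\lambda\ge4\cdot7+2\cdot7-18=24$. There (i) and (ii) hold already for the sequence (1), so Proposition 7 shows directly that this path algebra is not tame.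

## 7. Proof of Theorem A

By Section 2 at most one term is projective-injective. Suppose that $\eta:0\to X\to E\to M\to0$ has at least five terms that are not projective-injective, and choose five of them, $E_1,\dots,E_5$.

**Step 1: reaching the hypotheses of Lemma 2.** By Lemma 1 we may assume, after passing to $A^{op}$ if necessary (which satisfies the conclusion of (CB) by Section 2), that $E_1,\dots,E_5$ are non-injective and that either $x\le m$, or one of them, say $E_1$, is projective with $e_1\ge x+1$. In the latter case $e_2+\dots+e_5\le x+m-e_1\le m-1$. These are the cases (a) and (b) of Lemma 2.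

**Step 2: shifting and concluding.** By Lemma 2 the AR sequence starting at $M$ exists and has the five non-injective terms $E_i'=\tau^-E_i$. Any three of their dimensions have sum $>m=\dim M$, and all five have sum $>2m$. This is a sequence as in Proposition 7, with $M$ in the role of $X$, which is impossible.

Hence at most four terms are not projective-injective, and at most one is projective-injective. So $\mathrm{sd}(\eta)\le5$, and if $\mathrm{sd}(\eta)=5$, exactly one term is projective-injective. This proves Theorem A, and with it the Five Terms in the Middle Conjecture. $\blacksquare$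

## 8. Two isomorphic terms

When $E_1\cong E_2=F$, the space $\mathrm{Irr}(X,F)$ has dimension at least $2$, and a parameter is available already in $x_1+\lambda x_2$. So fewer terms are needed. Suppose there is a third term $E_3$, and take $V=K$ and $f=(x_1+\lambda x_2,x_3)$, with weight $e_F+e_3-x$, where $e_F=\dim F$. For $(\ast)$ this has to exceed both $e_F$ and $e_3$, so we need $e_F>x$ and $e_3>x$. If $e_3\le x$ the condition fails, and we must raise the multiplicity of $F$ relative to that of $X$. We take $V=K^2$, thought of as the polynomials of degree $\le1$ in $T$, and $K^3$ as those of degree $\le2$, with $x_1$ attached to the inclusion and $x_2$ to multiplication by $T$. For $v\neq0$ the polynomials $v$ and $Tv$ are linearly independent, so every line has a two-dimensional support.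

**Proposition 8.** Let $A$ be tame. There is no AR sequence $0\to X\to E\to M\to0$ having three non-injective terms $E_1\cong E_2=:F$ and $E_3$ with $\dim F>\dim X$.

*Proof.* Suppose there is one. Choose components $x_1,x_2:X\to F$ and $x_3:X\to E_3$ of the source map with $\bar x_1,\bar x_2$ independent, and $\bar x_1,\bar x_2,\bar x_3$ independent if $E_3\cong F$. We have
$$2e_F+e_3\le x+m,\qquad\text{hence}\quad m\ge2e_F+e_3-x>x. \tag{6}$$
By (F1), $M$ occurs at least twice in the middle term of the AR sequence starting at $F$, and at least once in the one starting at $E_3$. So $\dim\tau^-F\ge2m-e_F$ and $\dim\tau^-E_3\ge m-e_3$.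

**Step 1: the case $e_3>x$.** Here $V=K$ suffices. Let $f^\lambda=(x_1+\lambda x_2,\,x_3):X\to F\oplus E_3$ for $\lambda\in K$. If $E_3\not\cong F$, then $k=2$ and $B_1=B_2=K$, and both supports of $V$ are $K$. If $E_3\cong F$, then $k=1$, $B_1=K^2$ with basis $s_1,s_2$, and $\bar f_1=(\bar x_1+\lambda\bar x_2)\otimes s_1+\bar x_3\otimes s_2$, so by (5) the support of $V$ is all of $K^2$. In both cases $w_f(V)=e_F+e_3-x>\max(e_F,e_3)$, which is $(\ast)$.

Let $(a,b)\in H(f^{\lambda'},f^\lambda)$, where $a$ is a scalar. If $E_3\not\cong F$, then $b=(b_1,b_2)$ and comparing coefficients of $\bar x_1,\bar x_2,\bar x_3$ gives $b_1=a$, $b_1\lambda'=a\lambda$, $b_2=a$. If $E_3\cong F$, it gives $bs_1=as_1$, $\lambda'bs_1=\lambda as_1$, $bs_2=as_2$. Either way every component of $b$ is $a\cdot1$, and $a(\lambda-\lambda')=0$. By Lemma 5 the $C_{f^\lambda}$ are infinitely many pairwise non-isomorphic indecomposables of the same dimension, and by (CB) some $C=C_{f^\lambda}$ satisfies $\tau^-C\cong C$. Lemma 6 gives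
$$e_F+e_3-x\ge(2m-e_F)+(m-e_3)-m,\qquad\text{i.e.}\quad 2e_F+2e_3\ge2m+x.$$
With (6) we get $e_3\ge m$, and then $2e_F\le x+m-e_3\le x$, contradicting $e_F>x$.

**Step 2: the case $e_3\le x$.** Then $e_3<e_F$, so $E_3\not\cong F$. Let $V=K^2$, $B_1=K^3$, $B_2=K$,
$$g_1(v_1,v_2)=(v_1,v_2,0),\qquad g_2(v_1,v_2)=(0,v_1,v_2),\qquad g_3^\lambda(v_1,v_2)=v_1+\lambda v_2,$$
and $f^\lambda=(x_1\otimes g_1+x_2\otimes g_2,\ x_3\otimes g_3^\lambda):X\otimes V\to F\otimes K^3\oplus E_3$ for $\lambda\in K$. For $v\ne0$ the vectors $g_1(v),g_2(v)$ are independent, so by (5) a line $V'$ has $w_f(V')\ge2e_F-x>e_F=\max(e_F,e_3)$. For $V$ the supports are $\mathrm{im}g_1+\mathrm{im}g_2=K^3$ and $K$, so $w_f(V)=3e_F+e_3-2x>e_F$. Thus $(\ast)$ holds.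

Let $(a,b_1,b_2)\in H(f^{\lambda'},f^\lambda)$. Comparing coefficients of $\bar x_1$ and $\bar x_2$ gives $b_1g_1=g_1a$ and $b_1g_2=g_2a$, and that of $\bar x_3$ gives $b_2g_3^{\lambda'}=g_3^\lambda a$. Let $v^1,v^2$ and $s_1,s_2,s_3$ be the standard bases of $V$ and $K^3$. Then $s_1=g_1v^1$, $s_2=g_1v^2=g_2v^1$, $s_3=g_2v^2$, and
$$a_{12}s_1+a_{22}s_2=g_1av^2=b_1s_2=g_2av^1=a_{11}s_2+a_{21}s_3.$$
So $a_{12}=a_{21}=0$ and $a_{11}=a_{22}=:c$, that is, $a=c\cdot1$. Hence $b_1s_1=g_1av^1=cs_1$, and likewise $b_1s_2=cs_2$, $b_1s_3=cs_3$, so $b_1=c\cdot1$. Finally $b_2(1,\lambda')=c(1,\lambda)$ gives $b_2=c$ and $c(\lambda-\lambda')=0$. As in Step 1 some $C=C_{f^\lambda}$ satisfies $\tau^-C\cong C$, and Lemma 6 gives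
$$3e_F+e_3-2x\ge3(2m-e_F)+(m-e_3)-2m,\qquad\text{i.e.}\quad 6e_F+2e_3\ge5m+2x.$$
But $6e_F+2e_3=3(2e_F+e_3)-e_3\le3x+3m-e_3$ by (6), so $2m\le x-e_3<x$, contradicting $m>x$. $\square$

**Proof of Theorem B.** Let $E_1\cong E_2=F$. A projective-injective term has multiplicity one, so $F$ is not projective-injective. Suppose there is a third term $E_3$ that is not projective-injective, possibly $E_3\cong F$. Then $2e_F+e_3\le x+m$.

**Step 1: up to duality, $F$ and $E_3$ are non-injective and $e_F<m$.** Apply Lemma 1 to $E_1,E_2,E_3$. Then $F,E_3$ are non-injective. If $x\le m$, then $2e_F<2e_F+e_3\le x+m\le2m$. If $F$ is projective, $e_F\ge x+1$ gives $e_F+e_3\le m-1$. If $E_3$ is projective, $e_3\ge x+1$ gives $2e_F\le m-1$. In all cases $e_F<m$.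

**Step 2: the shift.** Let $F'=\tau^-F$, $E_3'=\tau^-E_3$, of dimensions $e_F'$ and $e_3'\ge1$. By (F1), $M$ occurs at least twice in the AR sequence starting at $F$, so
$$e_F'\ge2m-e_F>m.$$
If $M$ were injective, $F'$ would be a summand of $M/\mathrm{soc}M$ and $e_F'<m$, a contradiction. So there is an AR sequence $0\to M\to F'\oplus F'\oplus E_3'\oplus Y\to M'\to0$. With $m'=\dim M'$ we have $2e_F'+e_3'\le m+m'$.

**Step 3: the new terms are not injective.** If $F'$ were injective, then $e_F'\ge m'+1\ge2e_F'+e_3'-m+1$, so $e_F'<m$, a contradiction. If $E_3'$ were injective, then $e_3'\ge m'+1$, so $2e_F'\le m-1$, a contradiction.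

**Step 4: conclusion.** The AR sequence starting at $M$ has the three non-injective terms $F',F',E_3'$ with $\dim F'>\dim M$, contrary to Proposition 8. So all terms other than $E_1,E_2$ are projective-injective. By Section 2 there is at most one of these, and $\mathrm{sd}(\eta)\le3$. $\blacksquare$

## 9. Algebras that attain the bounds

To check tameness of examples, let $\Gamma$ be given by a quiver $Q$ with all paths of length $2$ equal to zero, so $\mathrm{rad}^2=0$. Its *separated quiver* $Q^s$ has two vertices $i,i'$ for each vertex $i$ of $Q$ and an arrow $i\to j'$ for each arrow $i\to j$ of $Q$. For instance, for one vertex with two loops it is the Kronecker quiver $1\rightrightarrows1'$. Gluing the two copies of each vertex, that is, putting $N_i=V_i\oplus V_{i'}$ and letting an arrow $i\to j$ act by $V_i\to V_{j'}$ and by $0$ on $V_{i'}$, defines an additive, exact, dimension-preserving functor $\mathrm{rep}(Q^s)\to\mathrm{mod}\,\Gamma$. It is dense: given $N$, choose a complement $T$ of $\mathrm{rad}N$ compatible with the vertex idempotents. The arrows map $T$ to $\mathrm{rad}N$ and kill $\mathrm{rad}N$,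 so $N$ is the image of the representation with $V_i=T_i$ and $V_{i'}=(\mathrm{rad}N)_i$. Since the functor is additive and preserves dimensions, every indecomposable $\Gamma$-module is the image of an indecomposable representation. If $Q^s$ is a union of Dynkin and Euclidean quivers, its path algebra is tame. Gluing can be applied to the bimodules in the definition of tameness and commutes with specialization at $\lambda$, so $\Gamma$ is tame. If $Q^s$ is a union of Dynkin quivers, $\Gamma$ is representation-finite.

A second remark: let $P$ be an indecomposable projective-injective module over a basic algebra $A=\bigoplus_iP(i)$ such that $\mathrm{soc}P$ is a two-sided ideal. If $N$ is a module with $(\mathrm{soc}P)N\ne0$, there is a homomorphism $P\to N$, right multiplication by a suitable element of $N$, which does not kill the simple module $\mathrm{soc}P$. It is therefore injective, and it splits because $P$ is injective. So every indecomposable other than $P$ is a module over $A/\mathrm{soc}P$.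

**Four terms, none projective-injective.** Take the sequence (1) with $n=4$. The path algebra of $\tilde D_4$ is tame, and the four terms $P(a_i)$ are not injective, as seen in Section 1.

**Five terms.** Take the algebra $s\to a_i\to c$ of Section 1 with $n=4$. The socle of $P=P(s)$ is spanned by the common path from $s$ to $c$, so it is a two-sided ideal, and the quotient by it has $\mathrm{rad}^2=0$. Its separated quiver has the arrows $s\to a_i'$ and $a_i\to c'$, so it consists of two copies of $\tilde D_4$ and the isolated vertices $s',c$. Hence the quotient is tame, and the algebra itself has only the one further indecomposable $P$, so it is tame. The sequence (3) has the five terms $P,S_{a_1},\dots,S_{a_4}$. For $n=3$ the same argument gives two copies of $D_4$ and a representation-finite algebra with a sequence (3) of four terms.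

**Two isomorphic terms.** The algebra $A=K[u,v]/(u^2,v^2)$ is local and self-injective with $\mathrm{soc}A=Kuv$. The quotient $A/\mathrm{soc}A$ has $\mathrm{rad}^2=0$, with quiver one vertex and two loops, so its separated quiver is the Kronecker quiver, which is Euclidean. Hence $A/\mathrm{soc}A$ is tame, and so is $A$, whose only further indecomposable is $A$ itself. With $S$ the simple module, the AR sequence
$$0\to\mathrm{rad}A\to A\oplus S\oplus S\to A/\mathrm{soc}A\to0$$
has three terms, two of them isomorphic.

So the bounds in Theorems A and B are optimal.
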